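# The rank of $y^2=x^3+px$ for primes $p\equiv 5\pmod 8$

## 1. The theorem, and the quartic equation behind it

Throughout, $p$ is a prime with $p\equiv 5\pmod 8$.

**Theorem A.** The elliptic curve $E:y^2=x^3+px$ has rank exactly $1$ over $\mathbb Q$. Equivalently, the equation
$$w^2=pu^4-4v^4$$
has a rational solution $(u,v,w)$ with $(u,v)\ne(0,0)$, for every prime $p\equiv5\pmod 8$.

The same machinery gives a supplement, which is not needed for Theorem A.

**Theorem B.** For $b\in\{p,p^3\}$ put $E_b:y^2=x^3+bx$ and $E_b':y^2=x^3-4bx$. Then $E_b(\mathbb Q)\cong E_b'(\mathbb Q)\cong\mathbb Z\oplus\mathbb Z/2$, and the $2$-primary parts of Ш$(E_b/\mathbb Q)$ and Ш$(E_b'/\mathbb Q)$ are trivial. In particular $\operatorname{rank}E_p(\mathbb Q(\sqrt p))=2$.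

Let us unpack Theorem A. By Mordell–Weil, $E(\mathbb Q)$ is a finitely generated abelian group, and the rank is the rank of its free part. Descent by $2$-isogeny shows that for our $p$ the rank is $0$ or $1$, and that it is $1$ exactly when the quartic has a nontrivial rational solution. So the theorem has two faces: a statement about a group, and the solvability of a single Diophantine equation. I will reprove the link between them in Sections 2 and 3.

Here are the smallest cases. For $p=5,13,29,53$ the number $p-4$ is a square ($1,9,25,49$), so $(u,v,w)=(1,1,w)$ works with $w=1,3,5,7$. For $p=37$ we have $37-4=33$, not a square, and $37-4v^4<0$ for integers $v\ge2$, so no solution has $u=1$ and $v$ a nonzero integer. But $37\cdot 5^4-4\cdot3^4=23125-324=22801=151^2$, so $(5,3,151)$ works. There is no visible rule for how $(u,v)$ depends on $p$, and a proof needs a source of points that serves all $p$ at once.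

From a solution one can write down a point of $E(\mathbb Q)$. Put
$$Q=\left(\frac{w^2}{4u^2v^2},\ \frac{w(pu^4+4v^4)}{8u^3v^3}\right).\tag{1}$$
Here $u,v,w$ are all nonzero: $v=0$ gives $w^2=pu^4$, $u=0$ gives $w^2=-4v^4$, and $w=0$ gives $pu^4=4v^4$, all impossible over $\mathbb Q$ with $(u,v)\neq(0,0)$. And $Q\in E$, because with $x=w^2/4u^2v^2$ we get
$$x^2+p=\frac{w^4+16pu^4v^4}{16u^4v^4}=\frac{(pu^4-4v^4)^2+16pu^4v^4}{16u^4v^4}=\left(\frac{pu^4+4v^4}{4u^2v^2}\right)^2 .$$
For $p=5$ this is $\left(\frac14,\frac98\right)$; for $p=37$ it is $\left(\frac{151^2}{30^2},\frac{151\cdot23449}{27000}\right)$.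

Notation for the whole lecture: $K=\mathbb Q(i)$, $\mathcal O=\mathbb Z[i]$, $p=\pi\bar\pi$ in $\mathcal O$, $L=K(\sqrt p)$, and $d=\frac{p-1}4$. The hypothesis $p\equiv5\pmod8$ says that $d$ is odd and that $\left(\frac2p\right)=-1$, $\left(\frac{-1}p\right)=1$. All number fields lie in $\mathbb C$, and $c$ is complex conjugation. On $E_b$ we write $T=(0,0)$. The line through $T$ and $(x,y)$ meets $E_b$ again where the product of the two nonzero abscissas is $b$, so
$$(x,y)+T=\left(\frac bx,\,-\frac{by}{x^2}\right)\qquad(x\ne0).\tag{2}$$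

## 2. Torsion over $\mathbb Q(i)$, and passing from $\mathbb Q(i)$ to $\mathbb Q$

The curve $E_b$ has complex multiplication by $\mathcal O$ over $K$: $[i](x,y)=(-x,iy)$. It is therefore natural to look for points over $K$ first. Two lemmas say that this is harmless.

**Lemma 2.1.** For $b\in\{p,p^3\}$, $E_b(K)_{tors}=\{O,T\}$.

*Proof.* First we show that the torsion is a $2$-group. The curve has good reduction at $3$ because $p\neq3$, and $3$ is inert in $K$. The kernel of reduction is the formal group over the unramified ring $\mathcal O_3$; it is torsion-free, since the ramification index $e=1$ is less than $3-1$. So $E_b(K)_{tors}$ embeds in $E_b(\mathbb F_9)$. Over $\mathbb F_3$ the cubic $x^3+bx$ is odd and $-1$ is a nonresidue, so $x=1$ and $x=-1$ together carry $2$ points; with $x=0$ and $O$ this makes $4$ points, so $a_3=0$. Frobenius over $\mathbb F_3$ has square $-3$, hence $\#E_b(\mathbb F_9)=9+1+6=16$, and the torsion is a $2$-group.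

Next, $E_b(K)[2]=\{O,T\}$ because $\sqrt{-b}\notin K$. Let $\varpi=[1+i]$, an endomorphism of degree $2$ defined over $K$. Since $[i]T=T$, it kills $T$, so $\ker\varpi=\{O,T\}$. Also $\varpi^2=[2i]$ has the same kernel as $[2]$. Suppose $Q\in E_b(K)$ is $2$-power torsion and the least $k$ with $\varpi^kQ=O$ is at least $2$. Then $Q'=\varpi^{k-2}Q$ is killed by $\varpi^2$, so $Q'\in E_b(K)[2]=\{O,T\}$, so $\varpi Q'=O$, contradicting minimality. Hence $Q\in\ker\varpi=\{O,T\}$. ∎

**Lemma 2.2.** If $E_b(K)$ contains a point of infinite order, so does $E_b(\mathbb Q)$.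

*Proof.* Let $P$ be such a point. From $2P=(P+\bar P)+(P-\bar P)$ one summand has infinite order. If it is $P+\bar P$, it lies in $E_b(\mathbb Q)$. If it is $Q=P-\bar P$, then $\bar Q=-Q$, so $x(Q)\in\mathbb Q$ and $y(Q)\in i\mathbb Q$, and $[i]Q=(-x(Q),iy(Q))$ is a rational point of infinite order. ∎

In particular the point (1) attached to a solution of the quartic has $x\ne0$, so it is not in $\{O,T\}$ and has infinite order: a solution forces $\operatorname{rank}E(\mathbb Q)\ge1$.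

## 3. Descent by $2$-isogeny, and where it stops

We recall descent by $2$-isogeny for $b\in\{p,p^3\}$. Let $\phi:E_b\to E_b'$ be the $2$-isogeny with kernel $\{O,T\}$, $\hat\phi$ its dual, $T'=(0,0)\in E_b'$. There are homomorphisms $\alpha:E_b(\mathbb Q)\to\mathbb Q^*/\mathbb Q^{*2}$ and $\alpha':E_b'(\mathbb Q)\to\mathbb Q^*/\mathbb Q^{*2}$ given by the $x$-coordinate, with $\alpha(T)=b$, $\alpha'(T')=-4b$ and the value $1$ at $O$. They satisfy $2^{\operatorname{rank}}=\#\operatorname{im}\alpha\cdot\#\operatorname{im}\alpha'/4$. The image of $\alpha$ lies in the Selmer group $\mathcal S$ of classes $\delta$ for which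
$$w^2=\delta u^4+\frac b\delta v^4\tag{3}$$
has a solution with $(u,v)\neq(0,0)$ over $\mathbb R$ and over every $\mathbb Q_q$. The image of $\alpha'$ lies in the Selmer group $\mathcal S'$ defined in the same way by
$$w^2=\delta u^4-\frac{4b}\delta v^4.\tag{4}$$
Finally $\mathcal S'/\operatorname{im}\alpha'\cong$ Ш$(E_b)[\phi]$ and $\mathcal S/\operatorname{im}\alpha\cong$ Ш$(E_b')[\hat\phi]$.

As an example take $b=p=5$. The solution $(1,1,1)$ of $w^2=5u^4-4v^4$ gives the point $(5,5)$ on $E_5':y^2=x^3-20x$, since $25=125-100$, and $\alpha'(5,5)=5$.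

**Proposition 3.1.** For $b\in\{p,p^3\}$ we have $\mathcal S=\{1,p\}$, $\mathcal S'\subseteq\{\pm1,\pm p\}$, and $\operatorname{rank}E_b(\mathbb Q)\le1$. If the rank is $1$, then $\operatorname{im}\alpha=\mathcal S$ and $\operatorname{im}\alpha'=\mathcal S'=\{\pm1,\pm p\}$. If moreover $b=p$, the equation $w^2=pu^4-4v^4$ has a nontrivial rational solution.

*Proof.* **Step 1: bound the primes in $\delta$.** Represent a class by a squarefree integer $\delta$, and let $q\mid\delta$ be a prime with $q\nmid2p$; for $\mathcal S$ allow also $q=2$. In (3) and (4) the coefficient of $v^4$ has $q$-valuation $-1$. So the two terms on the right have valuations $\equiv1$ and $\equiv3\pmod4$ (or $\infty$, but not both). They are distinct and odd when finite, so $v_q(w^2)$ would be odd. Hence $\mathcal S\subseteq\langle-1,p\rangle$ and $\mathcal S'\subseteq\langle-1,2,p\rangle$.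

**Step 2: determine $\mathcal S$.** If $\delta<0$, the right side of (3) is negative for real $(u,v)\ne(0,0)$. So $\mathcal S\subseteq\{1,p\}$, and $\alpha(T)=b$ is the class of $p$.

**Step 3: exclude $2$.** Let $\delta=\pm2$ in (4): $w^2=\pm(2u^4-2bv^4)$. Scale a $\mathbb Q_p$-solution so that $u,v\in\mathbb Z_p$ are not both divisible by $p$. If $p\nmid u$, then $\pm2$ is a square mod $p$; but $-1$ is a square and $2$ is not. If $p\mid u$, then $p\nmid v$ and $v_p(w^2)=v_p(b)\in\{1,3\}$ is odd. Both are impossible, so $\pm2\notin\mathcal S'$. Since $\mathcal S'$ is a group containing $\alpha'(T')=-p$, an element $\pm2p$ would give $\mp2\in\mathcal S'$. So $\mathcal S'\subseteq\{\pm1,\pm p\}$.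

**Step 4: count.** We get $2^{\operatorname{rank}}\le2\cdot4/4=2$. If the rank is $1$, all inequalities are equalities. In that case, for $b=p$, some point $(x,y)\in E'(\mathbb Q)$ has $\alpha'(x,y)=p$. It is neither $O$ nor $T'$, since their classes are $1$ and $-p$. So $x=pt^2$ with $t\in\mathbb Q^*$, and dividing $y^2=x(x^2-4p)$ by $p^2t^2$ gives $(y/pt)^2=pt^4-4$. Thus $(t,1,y/pt)$ is a solution. ∎

With Section 2 this proves the dichotomy: the rank is $1$ if the quartic has a nontrivial rational solution and $0$ if not. It also shows where descent stops. The quartic is known to have nontrivial points over $\mathbb R$ and over every $\mathbb Q_q$, so the class $p$ always survives in $\mathcal S'$, and this descent does not tell whether it comes from a rational point. All that remains is to produce a point of $E(K)$ outside $\{O,T\}$.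

## 4. The ring class field of conductor $p$

The point will be built over a larger field $H$ and then brought down to $K$.

**Definition.** For $M\ge1$ let $\mathcal O_M=\mathbb Z[Mi]$, the order of conductor $M$ in $K$. The ring class field $H_M$ is the abelian extension of $K$ belonging to its class group.

**Fact F1** (Cox, *Primes of the form $x^2+ny^2$*, §§9, 11). The field $H_M$ is abelian over $K$ with conductor dividing $M$, and Galois over $\mathbb Q$, with $c\rho c=\rho^{-1}$ for $\rho\in\mathrm{Gal}(H_M/K)$. By the Artin map,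
$$\mathrm{Gal}(H_M/K)\cong(\mathcal O/M)^*/\big((\mathbb Z/M)^*\langle i\rangle\big),$$
where the Artin symbol of $(\alpha)$ corresponds to $\alpha$. For proper fractional $\mathcal O_M$-ideals $\mathfrak a,\mathfrak c$, the number $j(\mathfrak a)\in H_M$ is an algebraic integer and $j(\mathfrak a)^{\sigma_{\mathfrak c}}=j(\mathfrak c^{-1}\mathfrak a)$. Lattices with different orders, or in different classes of the same order, have different $j$. Also $H_p\subset H_{2p}$.

For example, $(\mathcal O/2)^*=\{1,i\}$, so $H_2=K$, and $j(2i)$ lies in $K$; in Section 6 we will see that $j(2i)=66^3$. For $M=5$ the group below has order $2$, and $H_5=\mathbb Q(i,\sqrt5)$.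

Put $H=H_p$.

**Lemma 4.1.**
1. $\mathrm{Gal}(H/K)\cong\mathbb F_p^*/\{\pm1\}$ is cyclic of order $2d$.
2. $\pi$ and $\bar\pi$ are totally ramified in $H$. If $\mathfrak P$ is the prime of $H$ over $\pi$, its residue field is $\mathbb F_p$ and all of $\mathrm{Gal}(H/K)$ acts trivially modulo $\mathfrak P$.
3. The Artin symbol $\sigma$ of $(1+i)$ has order exactly $2$.
4. $L\subset H$, $[H:L]=d$ is odd, $\sigma(\sqrt p)=-\sqrt p$, and $\mathrm{Gal}(H/K)=\langle\sigma\rangle\times\mathrm{Gal}(H/L)$.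

*Proof.* (1) The map $\alpha\mapsto(\alpha\bmod\pi)/(\alpha\bmod\bar\pi)$ identifies $(\mathcal O/p)^*/(\mathbb Z/p)^*$ with $\mathbb F_p^*$. With $\iota=i\bmod\pi$, it sends $i$ to $\iota/(-\iota)=-1$.

(2) The maximal subextension of $H/K$ unramified at $\pi$ has conductor dividing $\bar\pi$, so it is fixed by the Artin symbols of all $(\alpha)$, $\alpha$ prime to $p$, with $\alpha\equiv1\pmod{\bar\pi}$. By the Chinese remainder theorem these fill $\mathbb F_p^*/\{\pm1\}$. So this subextension is $K$. The same holds for $\bar\pi$. Total ramification means that the residue field is $\mathcal O/\pi=\mathbb F_p$ and that the whole group is inertia.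

(3) The element $1+i$ corresponds to $\frac{1+\iota}{1-\iota}=\frac{(1+\iota)^2}2=\iota$, and $\iota$ has order $2$ in $\mathbb F_p^*/\{\pm1\}$.

(4) A cyclic group of order $2d$ has one quotient of order $2$, so $H/K$ has one quadratic subextension. It is ramified at $\pi$ and $\bar\pi$ by (2) and nowhere else. Since $\mathcal O$ is a PID with units $\langle i\rangle$, it is $K(\sqrt p)$ or $K(\sqrt{ip})$: the radicand must be divisible exactly by $\pi$ and $\bar\pi$ (an odd power of $1+i$ would ramify), and the units modulo squares are $1,i$. Now $K(\sqrt p)/K$ is unramified at $1+i$ because $p\equiv1\pmod4$, while $K(\sqrt i)/K$ is ramified there. Hence $K(\sqrt{ip})/K$ is ramified at $1+i$ and is excluded. So $L\subset H$ and $[H:L]=d$ is odd. An element of order $2$ cannot lie in $\mathrm{Gal}(H/L)$, so $\sigma(\sqrt p)=-\sqrt p$, and the product decomposition follows. ∎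

Write $\mathcal N=N_{H/L}$; it commutes with $\sigma$. For $p=5$ we have $d=1$, $H=L$ and $\mathcal N$ is the identity; for $p=13$, $d=3$ and $[H:K]=6$.

**Lemma 4.2 (reality and positivity).** If $w\in H$ is real, then $\mathcal N(w)\in\mathbb Q(\sqrt p)$. If $w>0$, then $\mathcal N(w)>0$.

*Proof.* For $\rho\in\mathrm{Gal}(H/L)$ we have $\overline{\rho w}=(c\rho c)(cw)=\rho^{-1}w$. So conjugation permutes the factors of $\mathcal N(w)$, and $\mathcal N(w)\in L\cap\mathbb R=\mathbb Q(\sqrt p)$. As $\mathrm{Gal}(H/L)$ has odd order, $\rho\ne\rho^{-1}$ for $\rho\ne1$, and the factors for $\rho$ and $\rho^{-1}$ multiply to $|\rho w|^2>0$. ∎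

The next lemma is the main tool. It turns the question "is $w$ a square in $H$?" into a question about $\mathcal N(w)$, which lives in a small field. Let $K^{ab}$ be the maximal abelian extension of $K$. For example $2^{1/4}\in K^{ab}$ by Kummer theory, since $i\in K$. But $2^{1/3}\notin K^{ab}$: every subfield of $K^{ab}$ containing $K$ is Galois over $K$, and $K(2^{1/3})$, of degree $3$ over $K$, does not contain $\zeta_3$, which has degree $2$ over $K$.

**Lemma 4.3.** If $w\in H^*$ and $\sqrt w\in K^{ab}$, then $w\in\mathcal N(w)H^{*2}$.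

*Proof.* The extension $H(\sqrt w)/K$ is abelian, in particular Galois. For $\rho\in\mathrm{Gal}(H/L)$ an extension of $\rho$ to $H(\sqrt w)$ sends $\sqrt w$ to a square root of $\rho w$. So $H(\sqrt{\rho w})=H(\sqrt w)$, and by Kummer theory $\rho w/w\in H^{*2}$. Multiplying over the $d$ elements $\rho$, $\mathcal N(w)\in w^dH^{*2}=wH^{*2}$, because $d$ is odd. ∎

## 5. Bringing a point from $H$ down to $K$

Suppose we have $\Phi\in E(H)$. The first thing to do is to take its trace to $K$, and the danger is that the trace is torsion. The involution $\sigma$ has to act on $\Phi$ in some way, and the construction below leads to points with $\sigma(\Phi)=e\Phi+T$, $e=\pm1$. With $\Psi=\sum_{\rho\in\mathrm{Gal}(H/L)}\rho(\Phi)$ one gets $\sigma(\Psi)=e\Psi+dT=e\Psi+T$, so the full trace $\Psi+\sigma(\Psi)$ is $T$ if $e=-1$, which is torsion, and $2\Psi+T$ if $e=1$, about which nothing is visible yet.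

What helps is the term $+T$. The point $R=(i\sqrt p,0)\in E(L)[2]$ satisfies $\sigma(R)=(-i\sqrt p,0)=R+T$ as well. So $\Psi-R$ is better behaved than $\Psi$, and it cannot be torsion for a reason of reality: $R$ and $R+T$ do not have real $x$-coordinate.

**Proposition 5.1.** Let $\Phi\in E(H)$ satisfy $c(\Phi)=\pm\Phi$ and $\sigma(\Phi)=e\Phi+T$ with $e\in\{1,-1\}$. Put $\Psi=\sum_{\rho\in\mathrm{Gal}(H/L)}\rho(\Phi)$ and $P=\Psi-R\in E(L)$. Then $\sigma(P)=eP$ and $P\notin\{O,T\}$. If $e=1$, then $P\in E(K)$ has infinite order.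

*Proof.* **Step 1: the action of $\sigma$.** Since $d$ is odd and $\sigma$ commutes with each $\rho$, $\sigma(\Psi)=e\Psi+dT=e\Psi+T$. Hence $\sigma(P)=e\Psi+T-R-T=e\Psi-R$. For $e=1$ this is $P$. For $e=-1$ it is $-\Psi-R=-(\Psi-R)-2R=-P$.

**Step 2: $P\notin\{O,T\}$.** Since $c\rho=\rho^{-1}c$, we have $c(\Psi)=\sum\rho^{-1}(c\Phi)=\pm\Psi$. So $\Psi=O$ or $x(\Psi)\in\mathbb R$. If $P\in\{O,T\}$, then $\Psi\in\{R,R+T\}$ and $x(\Psi)=\pm i\sqrt p\notin\mathbb R$, a contradiction.

**Step 3: $e=1$.** Then $P$ is fixed by $\sigma|_L$, which generates $\mathrm{Gal}(L/K)$, so $P\in E(K)$. As $P\notin\{O,T\}=E(K)_{tors}$ (Lemma 2.1), it has infinite order. ∎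

So everything is reduced to finding $\Phi$. Formula (2) says $x(\Phi+T)=p/x(\Phi)$. If we write $x(\Phi)=\sqrt p\,\xi$, then, because $\sigma(\sqrt p)=-\sqrt p$,
$$\sigma(x)=p/x\iff\sigma(\xi)=-1/\xi .\tag{5}$$
We want a real $\xi\in H$ with (5), such that $\sqrt p\,\xi$ is the abscissa of a point over $H$. The supply of numbers in $H$ comes from modular functions at $\tau=pi$.

## 6. Weber functions at $pi$

**Fact F2** (Cox §12). Let $q=e^{2\pi i\tau}$, $\zeta_m=e^{2\pi i/m}$. The Weber functions are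
$$\mathfrak f=q^{-1/48}\prod_{n\ge1}(1+q^{n-1/2})=\zeta_{48}^{-1}\frac{\eta(\frac{\tau+1}2)}{\eta(\tau)},\quad \mathfrak f_1=\frac{\eta(\tau/2)}{\eta(\tau)},\quad \mathfrak f_2=\sqrt2\,\frac{\eta(2\tau)}{\eta(\tau)}=\sqrt2\,q^{1/24}\prod_{n\ge1}(1+q^n).$$
They satisfy:
- $\mathfrak f\mathfrak f_1\mathfrak f_2=\sqrt2$, hence $\mathfrak f=\eta(\tau)^2/\eta(\tau/2)\eta(2\tau)$, and $\mathfrak f^8=\mathfrak f_1^8+\mathfrak f_2^8$;
- $\mathfrak f(\tau+1)=\zeta_{48}^{-1}\mathfrak f_1$, $\mathfrak f_1(\tau+1)=\zeta_{48}^{-1}\mathfrak f$, $\mathfrak f(-1/\tau)=\mathfrak f$, $\mathfrak f_1(-1/\tau)=\mathfrak f_2$;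
- $j=(\mathfrak f^{24}-16)^3/\mathfrak f^{24}=(\mathfrak f_1^{24}+16)^3/\mathfrak f_1^{24}=(\mathfrak f_2^{24}+16)^3/\mathfrak f_2^{24}$;
- $\theta_3=\eta\mathfrak f^2$, $\theta_4=\eta\mathfrak f_1^2$, $\theta_2=\eta\mathfrak f_2^2$, where $\theta_3=\sum e^{\pi in^2\tau}$, $\theta_4=\sum(-1)^ne^{\pi in^2\tau}$, $\theta_2=\sum e^{\pi i(n+1/2)^2\tau}$.

Example at $\tau=i$: here $-1/\tau=\tau$, so $\mathfrak f_1(i)=\mathfrak f_2(i)$. Thus $\mathfrak f(i)^8=2\mathfrak f_1(i)^8$ and $\mathfrak f_1(i)^2=\sqrt2/\mathfrak f(i)$, which gives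
$$\mathfrak f(i)^8=2\cdot\frac4{\mathfrak f(i)^4},\qquad\mathfrak f(i)^{12}=8.\tag{6}$$
As a check, $j(i)=(64-16)^3/64=1728$.

**The numbers.** Let $z=pi$ and write $\mathfrak f,\mathfrak f_1,\mathfrak f_2$ for the values at $z$, which are positive reals. Put
$$g=\frac{2^{3/4}}{\mathfrak f^3}>0,\qquad k=\frac{\mathfrak f_2^4}{\mathfrak f^4},\qquad k'=\frac{\mathfrak f_1^4}{\mathfrak f^4},\qquad \Sigma=k+k',$$
$$A=g+g^{-1},\qquad S=g-g^{-1},\qquad m=\frac{\sqrt2\,\Sigma}g>0,\qquad n=\frac{\sqrt2(k-k')}g .$$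
Then $k^2+k'^2=1$, and $2kk'=2(\mathfrak f_1\mathfrak f_2)^4/\mathfrak f^8=8/\mathfrak f^{12}=g^4$. So $\Sigma^2=1+g^4$ and $(k-k')^2=1-g^4$, which gives
$$A^2-S^2=4,\quad m^2=2(g^2+g^{-2})=A^2+S^2,\quad n^2=2(g^{-2}-g^2)=-2AS,\quad mn=2(2k^2-1)g^{-2}.\tag{7}$$
(The last one is $mn=2(k^2-k'^2)/g^2$.) Since $g^4=2kk'\le k^2+k'^2=1$, we have $g\le1$, with equality only if $\mathfrak f_1=\mathfrak f_2$. Lemma 6.1 excludes this, so $0<g<1$, $S<0$, $n\ne0$. As $m^2-S^2=A^2>0$ we have $m>|S|$, and we may define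
$$B_\pm=\sqrt{2(m\pm S)}>0,\qquad B_+B_-=2\sqrt{m^2-S^2}=2A.\tag{8}$$

**Lemma 6.1.** $\mathfrak f_1\ne\mathfrak f_2$; $g^8\in H$; $\sigma(g^8)=g^{-8}$; and $g$ is a unit (an invertible algebraic integer).

*Proof.* **Step 1: three $j$-values.** The aim is to tell the three roots of a cubic apart. Let $\omega=\mathfrak f^{24}=64/g^8$. For $t=\frac{\tau+1}2$ we have $\mathfrak f_2(t)=\sqrt2\,\eta(\tau+1)/\eta(\frac{\tau+1}2)=\sqrt2\,\zeta_{48}/\mathfrak f(\tau)$, because $\eta(\tau+1)=\zeta_{24}\eta(\tau)$. So $\mathfrak f_2(t)^{24}=-2^{12}/\mathfrak f(\tau)^{24}$, and inserting this in the third formula for $j$ yields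
$$j\Big(\frac{\tau+1}2\Big)=J(\mathfrak f(\tau)^{24}),\qquad J(x)=\frac{(256-x)^3}{x^2}.$$
At $\tau=z$: $J(\omega)=j(\frac{z+1}2)$. At $\tau=z+1$: $\mathfrak f(z+1)^{24}=-\mathfrak f_1^{24}$, so $J(-\mathfrak f_1^{24})=j(z/2+1)=j(z/2)$. At $\tau=1-1/z$: $\mathfrak f(\tau)^{24}=-\mathfrak f_1(-1/z)^{24}=-\mathfrak f_2^{24}$, so $J(-\mathfrak f_2^{24})=j(1-\frac1{2z})=j(2z)$. (The last identity holds for any $z$; at $z=i$ it gives $j(2i)=J(-8)=264^3/64=66^3$.) By the formulas for $j$, the numbers $\omega,-\mathfrak f_1^{24},-\mathfrak f_2^{24}$ are roots of the cubic $Q_{j(z)}(x)$, where $Q_a(x)=(x-16)^3-ax$.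

The point $\frac{1+pi}2$ is a root of the form $(2,-2,\frac{1+p^2}2)$, primitive since $\frac{1+p^2}2$ is odd, of discriminant $-4p^2$; so its lattice has order $\mathcal O_p$. The lattices of $pi/2$ and $2pi$ belong to the forms $4x^2+p^2y^2$ and $x^2+4p^2y^2$ of discriminant $-16p^2$, so they have order $\mathcal O_{2p}$; these forms are reduced and different, so the classes are different. By F1 the three $J$-values are distinct. Hence $\omega,-\mathfrak f_1^{24},-\mathfrak f_2^{24}$ are distinct and are exactly the simple roots of $Q_{j(z)}$. In particular $\mathfrak f_1\ne\mathfrak f_2$.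

**Step 2: $\omega\in H$ and $\sigma(\omega)$.** Put $j_1=j(\mathcal O_p)=j(pi)$ and $j_2=j(\mathfrak t)=j(\frac{1+pi}2)$ with $\mathfrak t=[2,1+pi]$. This is a proper $\mathcal O_p$-ideal of norm $2$. We have $\mathfrak t\mathcal O=(1+i)$, because $1+pi$ has norm $1+p^2\equiv2\pmod4$; also $\bar{\mathfrak t}=\mathfrak t$, because $1-pi=2-(1+pi)$; so $\mathfrak t^{-1}=\frac12\bar{\mathfrak t}=\frac12\mathfrak t$. By F1, $\sigma(j_1)=j(\mathfrak t^{-1})=j_2$ and $\sigma(j_2)=j(\mathfrak t^{-1}\mathfrak t)=j_1$.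

By Step 1, $\omega$ is the only common root of $Q_{j_1}(x)$ and $(256-x)^3-j_2x^2$ (note $x=0$ is not a root of $Q_{j_1}$), and it is a simple root of the former. So the greatest common divisor of these polynomials over $H$ is $x-\omega$, and $\omega\in H$. Applying $\sigma$, $\sigma(\omega)$ is the only common root of $Q_{j_2}(x)$ and $(256-x)^3-j_1x^2$. The number $2^{12}/\omega$ is such a root:
$$\Big(\frac{2^{12}}\omega-16\Big)^3=\frac{2^{12}(256-\omega)^3}{\omega^3}=j_2\cdot\frac{2^{12}}\omega,\qquad\Big(256-\frac{2^{12}}\omega\Big)^3=\frac{2^{24}(\omega-16)^3}{\omega^3}=j_1\Big(\frac{2^{12}}\omega\Big)^2 .$$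
So $\sigma(\omega)=2^{12}/\omega$, that is, $\sigma(g^8)=g^{-8}$.

**Step 3: $g$ is a unit.** Since $j_1$ is an algebraic integer, so is $\omega$, and so is $\sigma(\omega)=2^{12}/\omega$. Hence $g^8=64/\omega$ is a unit outside $2$. A prime $\mathfrak l\mid2$ of $H$ lies over $(1+i)$, which is unramified in $H$ with decomposition group generated by its Frobenius $\sigma$. So $\sigma\mathfrak l=\mathfrak l$ and $v_{\mathfrak l}(\omega)=v_{\mathfrak l}(\sigma\omega)=v_{\mathfrak l}(2^{12})-v_{\mathfrak l}(\omega)$, whence $v_{\mathfrak l}(\omega)=v_{\mathfrak l}(64)$. So $g^8$ is a unit, and so is $g$. ∎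

**Lemma 6.2.** $k^2\in H_{2p}$; hence $mng^2\in H_{2p}$.

*Proof.* As in Step 2, $-\mathfrak f_1^{24}$ is the only common root of $Q_{j_1}(x)$ and $(256-x)^3-j(z/2)x^2$, and $-\mathfrak f_2^{24}$ is the only common root of $Q_{j_1}(x)$ and $(256-x)^3-j(2z)x^2$. All these $j$-values lie in $H_{2p}$, so $\mathfrak f_1^{24},\mathfrak f_2^{24}\in H_{2p}$. Let $\lambda=k^2\in(0,1)$. Then $\lambda^3=\mathfrak f_2^{24}/\omega\in H_{2p}$ and $\beta:=\lambda(1-\lambda)=k^2k'^2=g^8/4\in H$. From $\lambda^2=\lambda-\beta$ we get $\lambda^3=(1-\beta)\lambda-\beta$. As $\beta\le\frac14$, we can solve for $\lambda$, and $\lambda\in H_{2p}$. The last statement is (7). ∎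

**Lemma 6.3.** $H_{2p}=H(p^{1/4})$.

*Proof.* **Step 1: degree.** By F1, $[H_{2p}:K]=\frac{2(p-1)^2}{(p-1)\cdot2}=p-1$, so $[H_{2p}:H]=2$.

**Step 2: $p^{1/4}\in H_{2p}$.** Up to finitely many, the primes of $K$ splitting completely in $H_{2p}$ are $(\alpha)$ with $\alpha=a+2pbi$, $a,b\in\mathbb Z$, $a$ odd and prime to $p$. Such $\alpha$ is $\equiv1\pmod 2$, so one of $\pm\alpha$ is primary, that is, $\equiv1\pmod{2+2i}$; call it $\alpha$, so $\alpha\equiv\pm a\pmod p$. Take $\pi$ primary; then $\bar\pi$ is primary and $p=\pi\bar\pi$. Quartic reciprocity, applied to $\pi$ and to $\bar\pi$, brings in two signs; they are equal because $\pi$ and $\bar\pi$ both have norm $p$, so they cancel: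
$$\Big(\frac p\alpha\Big)_4=\Big(\frac\alpha\pi\Big)_4\Big(\frac\alpha{\bar\pi}\Big)_4=\Big(\frac{\pm a}\pi\Big)_4\overline{\Big(\frac{\pm a}\pi\Big)_4}=1 .$$
So $p$ is a fourth power modulo $\alpha$, and $(\alpha)$ splits completely in $K(p^{1/4})$. By Bauer's theorem $K(p^{1/4})\subset H_{2p}$.

**Step 3: $p^{1/4}\notin H$.** The polynomial $x^4-p$ is Eisenstein at $\pi$, so $[K(p^{1/4}):K]=4$, which does not divide $[H:K]=2d$. So $H(p^{1/4})$ is a quadratic extension of $H$ inside $H_{2p}$, and equality follows from Step 1. ∎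

## 7. Square roots inside $K^{ab}$

To apply Lemma 4.3 we must know that $g$, $m$, $B_+$ and $B_-$ lie in $K^{ab}$. For $g$ and $m$ this is general theory. For $B_\pm$, which are defined by a square root, it needs an identity.

**Fact F3** (Gordon–Hughes–Newman; Ono, *Web of Modularity*, Thm 1.64). Let $\sum_{\delta\mid N}r_\delta=0$ and $\sum\delta r_\delta\equiv\sum\frac N\delta r_\delta\equiv0\pmod{24}$. Then $G=\prod_{\delta\mid N}\eta(\delta\tau)^{r_\delta}$ satisfies $G(\gamma\tau)=\left(\frac D{d_\gamma}\right)G(\tau)$ for all $\gamma\in\Gamma_0(N)$ with lower right entry $d_\gamma$, where $D=\prod\delta^{r_\delta}>0$.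

**Fact F4** (Shimura, *Introduction to the Arithmetic Theory of Automorphic Functions*, Prop. 6.9 and Thm 6.31; Lang, *Elliptic Functions*, Ch. 10). A modular function of level $N$ whose Fourier coefficients in $q^{1/N}$ lie in $\mathbb Q(\zeta_N)$ takes values in $K^{ab}$ at the points of $K\cap\mathfrak H$ where it is finite.

**Lemma 7.1.** If $\delta_j\in\mathbb Q_{>0}$, $r_j\in\mathbb Z$ and $\sum r_j=0$, then $F=\prod\eta(\delta_j\tau)^{r_j}$ is a modular function for some $\Gamma(N)$, with rational Fourier coefficients. So $F(pi)\in K^{ab}$.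

*Proof.* Choose $s\in\mathbb Z_{>0}$ with all $s\delta_j\in24\mathbb Z$, then $N_0$ with all $N_0/(s\delta_j)\in24\mathbb Z$, divisible by $8$ and by every prime dividing some $s\delta_j$. Then F3 applies to $G(\tau)=F(s\tau)$ at level $N_0$. Let $D_0>0$ be the squarefree part of $D$. The character $\left(\frac{D_0}\cdot\right)$ is even, and its conductor, that of $\mathbb Q(\sqrt{D_0})$, divides $\operatorname{lcm}(8,D_0)$, which divides $N_0$. So it is trivial for $d_\gamma\equiv1\pmod{N_0}$, and $G$ is invariant under $\Gamma_1(N_0)$. If $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma(sN_0)$, then $F(\gamma\tau)=G(\gamma'(\tau/s))$ with $\gamma'=\begin{pmatrix}a&b/s\\cs&d\end{pmatrix}\in\Gamma_1(N_0)$, so $F$ is invariant under $\Gamma(sN_0)$. It is meromorphic at the cusps because $F^{24}$ is a quotient of products of the $\Delta(\delta_j\tau)$. The Fourier coefficients are rational because those of $\eta$ are. As $\eta$ has no zeros on $\mathfrak H$, $F$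 is finite at $pi$, and F4 applies. ∎

For instance $\mathfrak f^3=\eta(\tau)^6\eta(\tau/2)^{-3}\eta(2\tau)^{-3}$ has exponents summing to $0$.

**Proposition 7.2.** $g,k,k',m,B_+,B_-\in K^{ab}$.

*Proof.* **Step 1: $g,k,k',m$.** Lemma 7.1 applies to $\mathfrak f^3$, to $\mathfrak f_1^4/\mathfrak f^4=\eta(\tau/2)^8\eta(2\tau)^4\eta(\tau)^{-12}$ and to $\mathfrak f_2^4/\mathfrak f^4=4\,\eta(2\tau)^8\eta(\tau/2)^4\eta(\tau)^{-12}$. Also $2^{1/4}\in K^{ab}$. So $g,k,k'$ and $m=\sqrt2(k+k')/g$ lie in $K^{ab}$.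

**Step 2: $(\Sigma+1)/g$ is $2^{1/4}$ times a square in $K^{ab}$.** Put $X=\theta_3(2z)$, $Y=\theta_2(2z)$. I claim
$$\theta_3(z)^2=X^2+Y^2,\quad\theta_4(z)^2=X^2-Y^2,\quad\theta_2(z)^2=2XY,\quad\theta_3(z/2)=X+Y .$$
For the first two, write $\theta_3(z)^2=\sum e^{\pi i(n_1^2+n_2^2)z}$ and substitute $u=n_1+n_2$, $v=n_1-n_2$, so that $u\equiv v\pmod2$ and $n_1^2+n_2^2=\frac{u^2+v^2}2$. The pairs with $u,v$ even give $X^2$ and those with $u,v$ odd give $Y^2$; in $\theta_4(z)^2$ the sign is $(-1)^u$. For the third, substitute $u=n_1+n_2+1$, $v=n_1-n_2$; now exactly one of $u,v$ is odd, and the two cases give $XY$ each. For the fourth, split the sum for $\theta_3(z/2)$ into even and odd $n$.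

Since $k=\theta_2(z)^2/\theta_3(z)^2$ and $k'=\theta_4(z)^2/\theta_3(z)^2$,
$$\Sigma+1=\frac{2XY+(X^2-Y^2)+(X^2+Y^2)}{\theta_3(z)^2}=\frac{2X(X+Y)}{\theta_3(z)^2}=\frac{2\theta_3(2z)\theta_3(z/2)}{\theta_3(z)^2}.$$
With $\theta_3(z)^2=\eta(z)^2\mathfrak f^4$, $g^{-1}=2^{-3/4}\mathfrak f^3$, $\theta_3(\tau)=\eta(\tau)^5/\eta(\tau/2)^2\eta(2\tau)^2$ and $\mathfrak f=\eta(z)^2/\eta(z/2)\eta(2z)$,
$$\frac{\Sigma+1}g=2^{1/4}\,\frac{\theta_3(2z)\theta_3(z/2)}{\eta(z)^2\mathfrak f}=2^{1/4}\mathcal E^2,\qquad\mathcal E=\frac{\eta(2z)^3\eta(z/2)^3}{\eta(z)^4\eta(4z)\eta(z/4)}>0 .$$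
The exponents in $\mathcal E$ sum to $6-4-2=0$, so $\mathcal E\in K^{ab}$ by Lemma 7.1.

**Step 3: $\sqrt\kappa\in K^{ab}$ for $\kappa=2^{1/4}(\sqrt2-1)$.** The field $F=K(2^{1/4})$ is cyclic over $K$ of degree $4$ ($2$ is not a square in $K$), with generator $s:2^{1/4}\mapsto i2^{1/4}$, $\sqrt2\mapsto-\sqrt2$. Then
$$\frac{s(\kappa)}\kappa=-i\,\frac{\sqrt2+1}{\sqrt2-1}=-i(\sqrt2+1)^2=\Big(\frac{1-i}{\sqrt2}(\sqrt2+1)\Big)^2$$
is a square in $F$. So all conjugates of $\kappa$ differ from $\kappa$ by squares of $F$, and $F(\sqrt\kappa)/K$ is Galois. Its group has a normal, hence central, subgroup of order at most $2$ with cyclic quotient, so it is abelian.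

**Step 4: $B_\pm$.** Let $C=\sqrt{(\sqrt2-1)(\Sigma+1)/g}=\sqrt\kappa\,\mathcal E$. By Steps 2 and 3, $C\in K^{ab}$. As $\Sigma^2-1=g^4$, we have $g^2/C^2=(\sqrt2+1)g^3/(\Sigma+1)=(\sqrt2+1)(\Sigma-1)/g$. Therefore
$$\Big(C+\frac gC\Big)^2=\frac{(\sqrt2-1)(\Sigma+1)+(\sqrt2+1)(\Sigma-1)}g+2g=\frac2g\big(\sqrt2\,\Sigma-1+g^2\big)=2(m+S).$$
So $B_+=C+g/C\in K^{ab}$, and $B_-=2A/B_+\in K^{ab}$. ∎

## 8. The modular equation of $\mathfrak f^6$ and the congruence $g^2\equiv-1$

Extracting square roots leaves signs undetermined. They will be read off modulo $\mathfrak P$, where $\mathrm{Gal}(H/K)$ acts trivially. This requires the residue of $g$.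

**Proposition 8.1.** For every prime $\mathfrak Q\mid p$ of $\overline{\mathbb Z}$,
$$g^2\equiv-1\pmod{\mathfrak Q}.\tag{9}$$

The plan is to prove a Kronecker congruence for $r=\mathfrak f^6$, linking $r(p\tau)$ and $r(\tau)$, and to evaluate it at $\tau=i$, where $r$ is known by (6).

*Proof.* **Step 1: invariance of $r$.** Write $r=\mathfrak f^6=\sum c_nq^{n/8}$ with $c_n\in\mathbb Z$, $r=q^{-1/8}(1+\cdots)$, the exponents being $-\frac18$ plus half-integers. Then $r(-1/\tau)=r(\tau)$ and $r(\tau+2)=-i\,r(\tau)$. The function $r(8\tau)=\eta(8\tau)^{12}\eta(4\tau)^{-6}\eta(16\tau)^{-6}$ satisfies the hypotheses of F3 with $N=64$: the sums are $96-24-96=-24$ and $96-96-24=-24$, and $D=2^{36-12-24}=1$. So $r(8\tau)$ is invariant under $\Gamma_0(64)$, and therefore $r$ is invariant under $\Gamma_0^0(8)=\{b\equiv c\equiv0\bmod8\}$, because $\gamma\tau/8=\begin{pmatrix}a&b/8\\8c&d\end{pmatrix}(\tau/8)$.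

**Step 2: the $p+1$ conjugate functions.** Put $r_\infty(\tau)=r(p\tau)$ and $r_a(\tau)=r\big(\frac{\tau+8a}p\big)$ for $a\in\mathbb Z/p$, well defined since $r(\tau+8)=r(\tau)$. We find how they behave under $\tau\mapsto\tau+2$ and $\tau\mapsto-1/\tau$.

For $\tau\mapsto\tau+2$: $r_\infty(\tau+2)=(-i)^pr_\infty=-ir_\infty$ as $p\equiv1\pmod4$. If $8a'\equiv8a+2\pmod p$ and $8a+2-8a'=ps$, then $5s\equiv2\pmod8$, so $s\equiv2\pmod8$, and $r_a(\tau+2)=(-i)^{s/2}r_{a'}=-ir_{a'}$.

For $\tau\mapsto-1/\tau$: $r_\infty(-1/\tau)=r(-p/\tau)=r(\tau/p)=r_0$, and likewise $r_0(-1/\tau)=r_\infty$. For $a\not\equiv0$ choose $b$ with $64ab\equiv-1\pmod p$. Then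
$$\frac{-1/\tau+8a}p=\gamma\Big(\frac{\tau+8b}p\Big),\qquad\gamma=\begin{pmatrix}8a&-(64ab+1)/p\\p&-8b\end{pmatrix}\in SL_2(\mathbb Z).$$
With $\mathsf S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ one has $\gamma\mathsf S^{-1}=\begin{pmatrix}(64ab+1)/p&8a\\8b&p\end{pmatrix}\in\Gamma_0^0(8)$. So $r\circ\gamma=r\circ\mathsf S=r$ and $r_a(-1/\tau)=r_b(\tau)$.

**Step 3: the symmetric functions are polynomials in $r$.** Let $e_l$ ($1\le l\le p+1$) be the elementary symmetric functions of the $r_\infty,r_a$, and let $l_0\equiv l\pmod4$, $0\le l_0\le3$. By Steps 1 and 2, $e_lr^{-l_0}$ is invariant under $\Gamma_\theta=\langle\mathsf S,\mathsf T^2\rangle$, $\mathsf T:\tau\mapsto\tau+1$, and it is holomorphic on $\mathfrak H$, as $\mathfrak f$ has no zeros. Recall that $\Gamma_\theta=\{\gamma\equiv I\text{ or }\mathsf S\bmod2\}$ and $SL_2(\mathbb Z)=\Gamma_\theta\sqcup\Gamma_\theta\mathsf T\sqcup\Gamma_\theta\mathsf T\mathsf S$. The first two cosets send $\infty$ to fractions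 whose numerator and denominator have opposite parity, the third sends it to odd/odd fractions. So there are two cusps: $\infty$, with parameter $q^{1/2}$, and $1=\mathsf T\mathsf S\infty$. At the cusp $1$ one uses $\tau\mapsto\mathsf T\mathsf S\tau=1-1/\tau$, and the parameter is $q$, because $\mathsf T\mathsf S\mathsf T(\mathsf T\mathsf S)^{-1}=\begin{pmatrix}0&1\\-1&2\end{pmatrix}\in\Gamma_\theta$.

At the cusp $1$ we have $r(1-1/\tau)=\zeta_8^{-1}\mathfrak f_2(\tau)^6=8\zeta_8^{-1}q^{1/4}(1+\cdots)$. Each of our functions is $r\circ A$ with $A=\begin{pmatrix}p&0\\0&1\end{pmatrix}$ or $A=\begin{pmatrix}1&8a\\0&p\end{pmatrix}$. Write $A\mathsf T\mathsf S=\delta B$ with $\delta\in SL_2(\mathbb Z)$ and $B$ upper triangular. Then $\delta\infty=A(1)$ equals $p$ or $(1+8a)/p$, which is odd/odd in lowest terms. So $\delta\in\Gamma_\theta\mathsf T\mathsf S$. Since $r\circ\varepsilon$ is a root of unity times $r$ for $\varepsilon\in\Gamma_\theta$, $r\circ\delta$ is a root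 of unity times $r\circ\mathsf T\mathsf S$, which tends to $0$ at $i\infty$. Hence all our functions, and so all $e_l$, tend to $0$ at the cusp $1$. Therefore $e_lr^{-l_0}$ is there a function of $q$ that is $o(|q|^{-3/4})$, so its singularity at $q=0$ is removable.

At $\infty$, $e_lr^{-l_0}$ is bounded by a power of $|q|^{-1}$, so its expansion in $q^{1/2}$ has finite principal part. The function $r^4=\mathfrak f^{24}=q^{-1/2}(1+\cdots)$ is $\Gamma_\theta$-invariant and holomorphic on $\mathfrak H$ and at the cusp $1$. Subtracting a polynomial in $r^4$ from $e_lr^{-l_0}$ removes the pole at $\infty$, and a function holomorphic everywhere on a compact Riemann surface is constant. So $e_l\in r^{l_0}\mathbb C[r^4]$.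

**Step 4: integrality.** The Fourier coefficients of $r_a=\sum c_n\zeta_p^{na}q^{n/8p}$ lie in $\mathbb Z[\zeta_p]$, those of $r_\infty$ in $\mathbb Z$, and $\mathrm{Gal}(\mathbb Q(\zeta_p)/\mathbb Q)$ permutes the $r_a$. So $e_l$ has coefficients in $\mathbb Z[\zeta_p]\cap\mathbb Q=\mathbb Z$. As $r$ has integral coefficients and leading term $q^{-1/8}$ with coefficient $1$, the top coefficient of $e_l$ as a polynomial in $r$ is an integer; subtract that term and repeat. So $e_l\in\mathbb Z[r]$, and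
$$(x-r_\infty)\prod_a(x-r_a)=\Phi(x,r),\qquad\Phi\in\mathbb Z[x,y]\text{ monic in }x .$$

**Step 5: the Kronecker congruence.** Work with Laurent series in $q^{1/8p}$ over $\mathbb Z[\zeta_p]$ modulo $1-\zeta_p$. There $r_a\equiv r_0$, $r_0^p\equiv\sum c_n^pq^{n/8}\equiv r$, and $r_\infty\equiv r^p$. Hence
$$\Phi(x,r)\equiv(x-r^p)(x-r_0)^p\equiv(x-r^p)(x^p-r).$$
The $x$-coefficients of the difference are polynomials in $r$ over $\mathbb Z$ with Fourier coefficients in $\mathbb Z\cap(1-\zeta_p)=p\mathbb Z$. By the leading-term induction of Step 4, all coefficients of these polynomials lie in $p\mathbb Z$. So $\Phi(x,y)\equiv(x-y^p)(x^p-y)\pmod p$ in $\mathbb Z[x,y]$.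

**Step 6: evaluation at $\tau=i$.** By (6), $y_0:=r(i)=2\sqrt2$. Let $x_0:=r(pi)=r_\infty(i)$. Then $\Phi(x_0,y_0)=0$, so $x_0$ is an algebraic integer and $(x_0-y_0^p)(x_0^p-y_0)\equiv0\pmod{\mathfrak Q}$. Here the class of $p$ modulo $8$ enters: $y_0^{p-1}=8^{(p-1)/2}\equiv\left(\frac2p\right)^3=-1$, so $y_0^p\equiv-y_0$. If $x_0\equiv y_0^p$, then $x_0\equiv-y_0$. If $x_0^p\equiv y_0\equiv(-y_0)^p$, then again $x_0\equiv-y_0$, since Frobenius is injective. Now $g^2=2\sqrt2/\mathfrak f(pi)^6=y_0/x_0$ and $y_0\not\equiv0\pmod{\mathfrak Q}$, so $g^2\equiv-1$. ∎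

## 9. The numbers $g$, $m$, $p^{1/4}n$ and $B_\pm$ lie in $H$

**Fact F5.** The fundamental unit $\varepsilon_0>1$ of $\mathbb Q(\sqrt p)$ has norm $-1$, since $p\equiv1\pmod4$.

**Step 1: $g\in H$ and $\sigma(g)=-1/g$.** We pass from $g^8$ to $g$ by three square roots. Suppose $u\in\{g^8,g^4,g^2\}$ is already known to lie in $H$ with $\sigma(u)=1/u$; for $u=g^8$ this is Lemma 6.1. Then $u$ is a positive unit, so by Lemma 4.2 $\mathcal N(u)$ is a positive unit of $\mathbb Q(\sqrt p)$, and $\mathcal N(u)\,\sigma\mathcal N(u)=\mathcal N(u\sigma(u))=1$, so its norm is $+1$. Hence $\mathcal N(u)$ is an even power of $\varepsilon_0$, a square in $L$. Since $\sqrt u\in K^{ab}$ by Proposition 7.2, Lemma 4.3 gives $\sqrt u\in H$. Then $\sigma(\sqrt u)=\pm1/\sqrt u$. The sign is found modulo $\mathfrak P$, where $\sigma$ acts trivially.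

- $\sqrt u=g^4$: by (9), $g^4\equiv1\equiv g^{-4}$, so the sign is $+$.
- $\sqrt u=g^2$: $g^2\equiv-1\equiv g^{-2}$, so the sign is $+$.
- $\sqrt u=g$: let $\gamma=g\bmod\mathfrak P\in\mathbb F_p$, so $\gamma^2=-1$. Then $\sigma(g)\equiv\gamma$ and $g^{-1}\equiv-\gamma$, so the sign is $-$.

Therefore
$$\sigma(g)=-1/g,\quad\sigma(A)=-A,\quad\sigma(S)=S,\quad A\equiv0,\ \ S\equiv2\gamma\pmod{\mathfrak P}.\tag{10}$$
Also $mn\in H_{2p}$ by Lemma 6.2, as $g^2\in H$.

**Step 2: $m\in H$, $\sigma(m)=m$, and $m\equiv2\epsilon\gamma\pmod{\mathfrak P}$ with $\epsilon\in\{\pm1\}$.** The number $m^2=A^2+S^2\in H$ is positive, integral and fixed by $\sigma$. So $\mu=\mathcal N(m^2)$ lies in $\mathbb Q(\sqrt p)$, is positive and is fixed by $\sigma$: $\mu\in\mathbb Q_{>0}$. By Lemma 4.3, $m^2\in\mu H^{*2}$. We show that $\mu$ is a square in $\mathbb Q$.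

Let $\mathfrak q$ be a prime of $H$ over an odd prime $q\ne p$. Since $m^2+n^2=4g^{-2}$, $\mathfrak q$ does not divide both of the algebraic integers $m^2,n^2$. Since $mn\in H_{2p}^*$ and $H_{2p}/H$ is unramified at $\mathfrak q$, $v_{\mathfrak q}(m^2n^2)$ is even. So $v_{\mathfrak q}(m^2)$ is even. The valuations of $\mu$ at primes of $L$ over $q$ are integral combinations of such numbers, hence even, and $L/\mathbb Q$ is unramified at $q$, so $v_q(\mu)$ is even.

By (10), $m^2\equiv4\gamma^2=-4\pmod{\mathfrak P}$. As $\mathrm{Gal}(H/L)$ acts trivially mod $\mathfrak P$, $\mu\equiv(-4)^d\pmod p$, a nonzero square mod $p$. So $v_p(\mu)=0$ and $\mu\in\mathbb Q^{*2}\cup2\mathbb Q^{*2}$. As $\left(\frac2p\right)=-1$, the second case would make $\mu$ a nonresidue. So $\mu\in\mathbb Q^{*2}$ and $m\in H$. Finally $\sigma(m)=\pm m$, and $\sigma(m)\equiv m\not\equiv-m\pmod{\mathfrak P}$ because $m^2\equiv-4$; so $\sigma(m)=m$. And $m^2\equiv4\gamma^2$ gives $m\equiv\pm2\gamma$.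

**Step 3: $\nu:=p^{1/4}n\in H$ and $\sigma(\nu)=\pm\nu$** (with $p^{1/4}>0$). By Steps 1 and 2 and Lemma 6.3, $n=(mn)/m\in H_{2p}=H(p^{1/4})$, while $n^2=-2AS\in H$. So $n\in H$ or $n\in p^{1/4}H$. Suppose $n\in H$. As $n$ is real, $\mathcal N(n)\in\mathbb Q(\sqrt p)$. By (10), $\sigma(n^2)=-n^2$, and as $d$ is odd, $\sigma(\mathcal N(n)^2)=(-1)^d\mathcal N(n)^2=-\mathcal N(n)^2$. Hence $\mathcal N(n)^2=\varrho\sqrt p$ with $\varrho\in\mathbb Q^*$. Taking norms to $\mathbb Q$, $-\varrho^2p$ is a square in $\mathbb Q$, which is absurd. So $n\in p^{1/4}H$ and $\nu\in\sqrt p\,H=H$. It is real, and $\nu^2=\sqrt p\,n^2=-2\sqrt pAS$ is fixed by $\sigma$, since both $\sqrt p$ and $A$ change sign. So $\sigma(\nu)=\pm\nu$.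

**Step 4: $B_\pm\in H$, and $\sigma$ changes the sign of exactly one of them.** The numbers $B_\pm^2=2(m\pm S)\in H$ are integral and fixed by $\sigma$, with sum $4m$, difference $4S$ and product $4A^2$. A prime $\mathfrak q$ of odd residue characteristic dividing both would divide $m$ and $S$, hence $A^2=m^2-S^2$, hence $A^2-S^2=4$, which is impossible. So $v_{\mathfrak q}(B_\pm^2)\in\{0,2v_{\mathfrak q}(A)\}$ is even. For the sign $\epsilon$ of Step 2,
$$B_\epsilon^2=2(m+\epsilon S)\equiv8\epsilon\gamma=\epsilon(2+2\gamma)^2\pmod{\mathfrak P},$$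
because $(2+2\gamma)^2=4(1+2\gamma-1)$. This is a nonzero square in $\mathbb F_p$, since $\gamma\ne-1$ and $\left(\frac{-1}p\right)=1$. Put $\beta=\mathcal N(B_\epsilon^2)$. As in Step 2, $\beta\in\mathbb Q_{>0}$, $v_q(\beta)$ is even for odd $q\ne p$, and $\beta\equiv(B_\epsilon^2)^d$ is a nonzero square mod $p$; so $\beta\in\mathbb Q^{*2}\cup2\mathbb Q^{*2}$, and $\left(\frac2p\right)=-1$ forces $\beta\in\mathbb Q^{*2}$. As $B_\epsilon\in K^{ab}$, Lemma 4.3 gives $B_\epsilon\in H$, and then $B_{-\epsilon}=2A/B_\epsilon\in H$. Each $\sigma(B_\pm)$ is $\pm B_\pm$, and $\sigma(B_+B_-)=\sigma(2A)=-B_+B_-$. So exactly one sign changes. ∎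

## 10. Why $\xi=g$ fails, and the twist by norm-one elements

By (5) we need $\xi\in H$ real with $\sigma(\xi)=-1/\xi$. By (10), $g$ itself has this property, and it is the obvious candidate. Let us try $x=\sqrt p\,g$:
$$x^3+px=p\sqrt p\,g(g^2+1)=p\sqrt p\,g^2A=x^2\cdot\sqrt pA=x^2\cdot\frac{\nu^2}{-2S}.$$
So $x$ is the abscissa of a point of $E(H)$ if and only if $-2S$ is a square in $H$. Modulo $\mathfrak P$ we have $-2S\equiv-4\gamma$. The element $\gamma$ has order $4$ in $\mathbb F_p^*$, a cyclic group whose order is $\equiv4\pmod8$, so $\gamma$ is a nonsquare, and so is $-4\gamma$. Since the residue field of $\mathfrak P$ is $\mathbb F_p$, $-2S$ is not a square in $H$. So $\xi=g$ fails, for every $p$.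

The failure is instructive, because $8\gamma$ is a square: we are off by a factor $2$. We may change $g$ to $\xi=gt$ with any $t\in H$ satisfying $t\,\sigma(t)=1$, since then $\sigma(\xi)=-g^{-1}t^{-1}=-1/\xi$. The identity $m^2-A^2=S^2$, together with $\sigma(A)=-A$, $\sigma(m)=m$, $\sigma(S)=S$, hands us such elements: for $s\in\{\pm1\}$ let
$$t_s=\frac{A+sm}S,\qquad t_s\,\sigma(t_s)=\frac{(sm+A)(sm-A)}{S^2}=1 .$$
We will see that the factor $-2S$ is replaced by $-2(S+sm)$, and for $s=\epsilon$ this is $\equiv-8\gamma$, a square mod $\mathfrak P$. Now the details. Set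
$$\xi_s=\frac{g(A+sm)}S,\qquad x_s=\sqrt p\,\xi_s,\qquad y_s=c_s\frac{\nu B_s}{2S}x_s,\qquad c_+=i,\quad c_-=1,\qquad\Phi_s=(x_s,y_s).$$

**Step 1: $\Phi_s\in E(H)$.** All ingredients lie in $H$. By the above, $\xi_s^{-1}=\frac{g^{-1}(sm-A)}S$. The sum is
$$\xi_s+\xi_s^{-1}=\frac{A(g-g^{-1})+sm(g+g^{-1})}S=\frac{A(S+sm)}S ,$$
so $\xi_s^2+1=\xi_s\frac{A(S+sm)}S$. Hence, using $\nu^2=-2\sqrt pAS$,
$$x_s^3+px_s=p\sqrt p\,\xi_s(\xi_s^2+1)=x_s^2\,\frac{\sqrt pA(S+sm)}S=-x_s^2\,\frac{\nu^2(S+sm)}{2S^2}=x_s^2\cdot\frac{\nu^2}{4S^2}\cdot\big(-2(S+sm)\big).$$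
Since $-2(S+m)=-B_+^2=(iB_+)^2$ and $-2(S-m)=B_-^2$, this is $y_s^2$ in both cases.

**Step 2: the action of $\sigma$.** We have $\sigma(\xi_s)=-\xi_s^{-1}$, so $\sigma(x_s)=-\sqrt p\cdot(-\xi_s^{-1})=p/x_s$. By Section 9, Steps 3 and 4, $\sigma(\nu B_s)=-e_s\,\nu B_s$ with $e_s\in\{\pm1\}$, and $\{e_+,e_-\}=\{1,-1\}$. As $\sigma$ fixes $i$ and $S$,
$$\sigma(y_s)=-e_s\,\frac{y_s}{x_s}\cdot\frac p{x_s}=-e_s\frac{py_s}{x_s^2},$$
and comparison with (2) gives $\sigma(\Phi_s)=e_s\Phi_s+T$.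

**Step 3: reality.** The numbers $\sqrt p,\xi_s,\nu,B_s,S$ are real. So $x_s$ and $y_-$ are real and $y_+$ is purely imaginary, and $c(\Phi_s)=\pm\Phi_s$.

**Step 4: conclusion.** Take the sign $s$ with $e_s=1$. Proposition 5.1 gives a point $P_s\in E(K)$ of infinite order. By Lemma 2.2, $E(\mathbb Q)$ has a point of infinite order, so the rank is at least $1$; by Proposition 3.1 it is exactly $1$, and the quartic $w^2=pu^4-4v^4$ has a nontrivial rational solution. This proves Theorem A. $\blacksquare$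

## 11. The case $p=5$, with all numbers

Here $d=1$ and $H=L=\mathbb Q(i,\sqrt5)$. By Section 9, $g$ is a real unit of $H$, so a unit of $\mathbb Q(\sqrt5)$, with $0<g<1$ and $g\,\sigma(g)=-1$. So $g=\varepsilon_0^{-j}$ with $\varepsilon_0=\frac{1+\sqrt5}2$ and $j>0$ odd. From the product, $\mathfrak f(5i)=e^{10\pi/48}\prod_{n\ge1}(1+e^{-10\pi(n-1/2)})$, where the infinite product lies between $1$ and $1+10^{-6}$; this gives $g\approx0.2361$. The candidates are $\varepsilon_0^{-1}\approx0.618$, $\varepsilon_0^{-3}\approx0.236$, $\varepsilon_0^{-5}\approx0.090,\dots$ So $g=\varepsilon_0^{-3}=\sqrt5-2$. Indeed $g^2=9-4\sqrt5\equiv-1$ modulo the primes over $5$, as (9) demands. Next,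
$$A=2\sqrt5,\quad S=-4,\quad m=\sqrt{20+16}=6,\quad B_+=2,\quad B_-=2\sqrt5,\quad\nu=-4\sqrt5 .$$
(For $\nu$: $\nu^2=-2\sqrt5\cdot2\sqrt5\cdot(-4)=80$, and $n<0$ because $k<k'$ at $z=5i$.) The failed candidate shows up as $-2S=8\equiv3\pmod5$, a nonsquare.

The sign $s=+$: $\sigma(\nu B_+)=-\nu B_+$, so $e_+=1$. We find $\xi_+=\frac{(\sqrt5-2)(2\sqrt5+6)}{-4}=\frac{1-\sqrt5}2$ and
$$\Phi_+=\Big(\frac{-5+\sqrt5}2,\ i\sqrt5\cdot\frac{-5+\sqrt5}2\Big).$$
Translation by the $2$-torsion point $R=(i\sqrt5,0)$ satisfies $x(\Phi+R)=i\sqrt5+\frac{(i\sqrt5)(2i\sqrt5)}{x-i\sqrt5}=i\sqrt5-\frac{10}{x-i\sqrt5}$. With $x=\sqrt5\,\xi_+$ and $\xi_+^2+1=-\sqrt5\,\xi_+$ this is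
$$i\sqrt5-\frac{2\sqrt5(\xi_++i)}{\xi_+^2+1}=i\sqrt5+2+\frac{2i}{\xi_+}=i\sqrt5+2-i(1+\sqrt5)=2-i .$$
So $x(P_+)=2-i\in K$, and indeed $(2-i)^3+5(2-i)=\big(2(2-i)\big)^2$. Now follow Lemma 2.2 with $P=(2-i,2(2-i))$, which is $\pm P_+$. The chord through $P$ and $\bar P$ has slope $2$, so $x(P+\bar P)=4-4=0$ and $P+\bar P=T$ is torsion. So the second case of the lemma occurs: the chord through $P$ and $-\bar P$ has slope $4i$, $x(P-\bar P)=-16-4=-20$, and $[i](P-\bar P)=(20,\pm90)$. Check: $20^3+5\cdot20=8100=90^2$. By (2), $(20,90)+T=(\frac14,-\frac98)$, the negative of the point found from $(u,v,w)=(1,1,1)$ in Section 1.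

The sign $s=-$: $e_-=-1$, $\xi_-=\frac{5\sqrt5-11}2$, $x_-=\frac{25-11\sqrt5}2$ and $y_-=5x_-$, which is consistent since $x_-^2-25x_-+5=0$. Here $\xi_-^2+1=5\sqrt5\,\xi_-$ and $\xi_-^{-1}=\frac{11+5\sqrt5}2$, so
$$x(P_-)=i\sqrt5-\frac{2\sqrt5(\xi_-+i)}{5\sqrt5\,\xi_-}=i\sqrt5-\frac25-\frac{i(11+5\sqrt5)}5=-\frac{2+11i}5 .$$
This point will reappear in the next section.

## 12. Both twists: proof of Theorem B

**Step 1: $E_{p^3}(\mathbb Q)$ is infinite.** Take the other sign $s$, the one with $e_s=-1$. By Proposition 5.1, $P_s\in E_p(L)$, $\sigma(P_s)=-P_s$ and $P_s\notin\{O,T\}$. The map $(x,y)\mapsto(px,p\sqrt p\,y)$ sends $E_p$ to $E_{p^3}$, because $p^3y^2=(px)^3+p^3(px)$, and $T$ to $T$. If $\sigma(Q)=-Q$, then $\sigma$ fixes $x(Q)$ and changes the signs of $y(Q)$ and $\sqrt p$; so the map gives an isomorphism $\{Q\in E_p(L):\sigma(Q)=-Q\}\cong E_{p^3}(K)$. The image of $P_s$ is not in $\{O,T\}=E_{p^3}(K)_{tors}$ (Lemma 2.1), so it has infinite order, and Lemma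 2.2 applies with $b=p^3$.

For $p=5$ the image of $P_-$ has abscissa $-2-11i$, and $(-2-11i)^3+125(-2-11i)=-4(2+11i)^2=\big(2i(2+11i)\big)^2$. With $P=(-2-11i,-22+4i)$ the chord through $P$ and $\bar P$ has slope $-\frac4{11}$, so $x(P+\bar P)=\frac{16}{121}+4=\frac{500}{121}$. This gives the rational points $\left(\frac{500}{121},\pm\frac{32250}{1331}\right)$ on $y^2=x^3+125x$.

**Step 2: rank and torsion.** Let $b\in\{p,p^3\}$. The rank of $E_b(\mathbb Q)$ is at least $1$ (by Theorem A for $b=p$ and Step 1 for $b=p^3$) and at most $1$ (Proposition 3.1), so it is $1$; the isogenous curve $E_b'$ has the same rank. By Lemma 2.1, $E_b(\mathbb Q)_{tors}=\{O,T\}$. Since $-4=(1+i)^4$, the substitution $x=(1+i)^2X$, $y=(1+i)^3Y$ turns $E_b'$ into $Y^2=X^3+bX$, so $E_b'\cong E_b$ over $K$ and $E_b'(\mathbb Q)_{tors}=\{O,(0,0)\}$ as well. Hence $E_b(\mathbb Q)\cong E_b'(\mathbb Q)\cong\mathbb Z\oplus\mathbb Z/2$.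

**Step 3: the $2$-primary parts of Ш.** As the rank is $1$, Proposition 3.1 says that both Selmer groups equal the images of the descent maps: $\operatorname{im}\alpha=\{1,p\}$ and $\#\operatorname{im}\alpha'=4$. So Ш$(E_b)[\phi]=0$ and Ш$(E_b')[\hat\phi]=0$. From the exact sequence
$$0\to\text{Ш}(E_b)[\phi]\to\text{Ш}(E_b)[2]\to\text{Ш}(E_b')[\hat\phi]$$
and the one with the roles of $E_b$, $E_b'$ exchanged, Ш$(E_b)[2]=$ Ш$(E_b')[2]=0$. A nonzero element of $2$-power order would have a multiple of order $2$, so the $2$-primary parts vanish.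

**Step 4: the rank over $\mathbb Q(\sqrt p)$.** The quadratic twist of $E_p$ by $p$ is $y^2=x^3+p\cdot p^2x$, that is, $E_{p^3}$. Hence $\operatorname{rank}E_p(\mathbb Q(\sqrt p))=\operatorname{rank}E_p(\mathbb Q)+\operatorname{rank}E_{p^3}(\mathbb Q)=2$. $\blacksquare$
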